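# Lindelöf spaces whose small subsets are scattered, and a forced counterexample to functional countability

## Two consistency theorems

All spaces in these notes are Tychonoff, $\mathfrak c=2^\omega$, and "countable" allows finite.

**Theorem A.** There is a forcing extension of any model of ZFC+CH, with the same cardinals, in which CH holds and there is a Lindelöf space $X$ that is not functionally countable although every $Y\subset X$ with $|Y|\le\mathfrak c=\omega_1$ is scattered.

**Theorem B.** Assume GCH in $V$, and let $\omega_1\le\lambda<\kappa$ be cardinals with $\mathrm{cf}(\lambda)>\omega$ and $\mathrm{cf}(\kappa)>\omega_1$. There is a cardinal-preserving forcing extension in which $\mathfrak c=\lambda$, $2^{\omega_1}=\kappa$, and there is a Lindelöf, not functionally countable space $X$ in which every subset of cardinality $<2^{\omega_1}$ is scattered.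

Here are the two topological notions.

**Definition (functionally countable).** A space $X$ is functionally countable if $f(X)$ is countable for every continuous $f\colon X\to\mathbb R$.

**Definition (scattered).** A space is scattered if each of its nonempty subspaces has an isolated point in the subspace topology. A subset $Y\subset X$ is scattered if it is scattered as a subspace.

A space without isolated points is called crowded. So $\mathbb Q$ is crowded, hence not scattered, while a convergent sequence with its limit is scattered. The interval $[0,1]$ is not functionally countable, because of the identity map, and it contains the countable non-scattered set $\mathbb Q\cap[0,1]$. For an example on the other side, let $L=\omega_1\cup\{\infty\}$, where points of $\omega_1$ are isolated and neighbourhoods of $\infty$ are the sets containing $\infty$ with countable complement. This $L$ is Lindelöf. It is scattered, since a nonempty subset either contains an isolated point of $L$ or equals $\{\infty\}$. It is functionally countable: for continuous $f$, each set $\{x:|f(x)-f(\infty)|\ge 1/n\}$ is countable, so $f$ equals $f(\infty)$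 off a countable set.

The problem comes from the paper "Exponential separability is preserved by some products". Two known results frame it.

* (K1) If $X$ is a Lindelöf space and every $Y\subset X$ with $|Y|\le 2^{\omega_1}$ is scattered, then $X$ is functionally countable.
* (K2) If $X$ is a Lindelöf $\Sigma$-space and every $Y\subset X$ with $|Y|\le\mathfrak c$ is scattered, then $X$ is functionally countable.

The question is whether $\mathfrak c$ suffices for all Lindelöf spaces: let $X$ be Lindelöf with every subset of size at most $\mathfrak c$ scattered; is it true in ZFC that $X$ is functionally countable? Theorem A says that this is not a theorem of ZFC (assuming, as always, that ZFC is consistent). When $2^{\omega_1}=\mathfrak c$, for example under MA$+\neg$CH, (K1) gives the positive answer. So the statement is independent of ZFC. Theorem B says that the bound $2^{\omega_1}$ in (K1) cannot be lowered in ZFC, and that the negative answer is consistent with CH and also with large $\mathfrak c$. The cofinality hypotheses in Theorem B cost nothing: by König's theorem $\mathrm{cf}(\mathfrak c)>\omega$ and $\mathrm{cf}(2^{\omega_1})>\omega_1$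 always hold. Nothing here shows that $\mathfrak c<2^{\omega_1}$ alone produces a counterexample.

## Scattered Lindelöf spaces and compact spaces

Two cases can be settled by hand, and both tell us what a counterexample must look like.

**Lemma 1.** A scattered Lindelöf space $X$ is functionally countable.

Let $f\colon X\to\mathbb R$ be continuous, let $\mathcal U$ be the family of all open $U$ with $f(U)$ countable, and let $W=\bigcup\mathcal U$. If $W=X$, a countable subfamily of $\mathcal U$ covers $X$ and $f(X)$ is countable. Suppose $W\ne X$. Let $y$ be an isolated point of $X\setminus W$, and choose by regularity an open $V\ni y$ with $\overline V\cap(X\setminus W)=\{y\}$. For $n\ge1$ the set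
$$K_n=\overline V\cap\{x:|f(x)-f(y)|\ge 1/n\}$$
is closed in $X$, hence Lindelöf, and is contained in $W$ because it omits $y$. So countably many members of $\mathcal U$ cover $K_n$, and $f(K_n)$ is countable. Since $f(V)\subset\{f(y)\}\cup\bigcup_n f(K_n)$, we get $V\in\mathcal U$ and $y\in W$, a contradiction.

If $|X|\le\mathfrak c$, the hypothesis of the question says that $X$ itself is scattered, and Lemma 1 applies. So a counterexample has more than $\mathfrak c$ points. It is not scattered, but one needs more than $\mathfrak c$ points to see this.

**Lemma 2.** If $X$ is compact and every countable subset of $X$ is scattered, then $X$ is functionally countable.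

Suppose $f\colon X\to\mathbb R$ is continuous with $f(X)$ uncountable. Then $f(X)$ is an uncountable compact set of reals and contains a nonempty perfect set $C$. Consider the closed sets $K\subset f^{-1}(C)$ with $f(K)=C$. The intersection of a chain of such sets is again such a set, because for each $c\in C$ the sets $K\cap f^{-1}(c)$ form a chain of nonempty compact sets. By Zorn's lemma there is a minimal such $K$.

If $x$ were isolated in $K$, then $K\setminus\{x\}$ would be compact, so $f(K\setminus\{x\})$ would be closed, and by minimality a proper subset of $C$. Its complement in $C$ would be a nonempty open subset of $C$ contained in $\{f(x)\}$, making $f(x)$ isolated in $C$. So $K$ is crowded. Now choose a countable $Y\subset K$ with $f(Y)$ dense in $C$. The set $f(\overline Y)$ is closed and contains $f(Y)$, so it is $C$, and $\overline Y=K$ by minimality. A dense subset $Y$ of a crowded space $K$ is crowded: if $U\cap Y=\{y\}$ with $U$ open in $K$, then $U\setminus\{y\}$ is open, nonempty and misses $Y$. So $Y$ is countable and not scattered, a contradiction.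

The first thing to try is to repeat this for Lindelöf $X$. It stops at two places. The chain argument needs compact fibres, and the two uses of minimality need $f(K\setminus\{x\})$ and $f(\overline Y)$ to be closed in $C$. For a Lindelöf $X$ the image of a closed set need not be closed. So it is natural to seek a counterexample in which an uncountable set of isolated points carries the values of $f$, and a $\sigma$-compact remainder keeps the whole space Lindelöf.

## The tree $\omega^{<\omega}$ with isolated branches

Here is the simplest candidate. Take an uncountable $E\subset\omega^\omega$ and let $X_0=\omega^{<\omega}\sqcup E$. For $\sigma\in\omega^{<\omega}$ put $M_\sigma=\{x\in X_0:\sigma\subseteq x\}$. Take as subbase all the sets $M_\sigma$ and $\{e\}$, for $e\in E$, and their complements. A neighbourhood base at $\sigma$, with $|\sigma|=k$, is given by the sets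
$$\{x\in M_\sigma: |x|=k\ \text{ or }\ x(k)\ge n\}\setminus E_0,\qquad n<\omega,\ E_0\subset E\text{ finite}.$$
So stopping at $\sigma$ is the limit of continuing from $\sigma$ with a next value tending to infinity.

The real function that codes all the clopen sets $M_\sigma$ is continuous and injective on $E$ (we shall do this in detail later), so $X_0$ is not functionally countable. When is $X_0$ Lindelöf? As $\omega^{<\omega}$ is countable, we need only that $E\setminus O$ is countable for every open $O\supset\omega^{<\omega}$. This follows from the condition

$$\text{for every } h\colon\omega^{<\omega}\to\omega,\ \text{ all but countably many } e\in E \text{ satisfy } e(k)\ge h(e{\restriction}k)\text{ for some }k. \tag{1}$$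

Under CH such an $E$ is built by a diagonal recursion. Enumerate all $h$'s as $\langle h_\alpha:\alpha<\omega_1\rangle$. At stage $\alpha$ list $\{\beta:\beta\le\alpha\}$, with repetitions, as $\{\beta_k:k<\omega\}$, and define $e_\alpha(k)$ by recursion on $k$ so that $e_\alpha(k)\ge h_{\beta_k}(e_\alpha{\restriction}k)$, and $e_\alpha(k)\neq e_{\beta_k}(k)$ if $\beta_k<\alpha$. Then $e_\alpha$ is new and meets the demand of $h_\beta$ for every $\beta\le\alpha$. So the exceptions for $h_\beta$ are among $\{e_\alpha:\alpha<\beta\}$.

So under CH, $X_0$ is Lindelöf and not functionally countable. It does not answer the question, for one reason: $\omega^{<\omega}$ is a countable crowded subset, since every neighbourhood of $\sigma$ contains $\sigma^\frown m$ for all large $m$. Everything else about $X_0$ is as desired.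

The repair is to make it hard to converge to a node from higher levels. Decorate each entry $m_j$ of a sequence with a set $a_j\subset\kappa$, and let a sequence $x$ that continues a node $t$ of length $k$ be near $t$ only if its next number $m_k(x)$ is large and its next set $a_k(x)$ contains a prescribed finite $F\subset\kappa$. Stopping at $t$ is now the limit of $(m_k,a_k)\to(\infty,\kappa)$. A set of fewer than $\kappa$ nodes mentions fewer than $\kappa$ elements of $\kappa$; if it misses $\xi$, then the prescription $F=\{\xi\}$ cuts off all longer nodes. The price is that there are now $\kappa$ nodes. We keep them $\sigma$-compact by demanding $|a_j|\le m_j$ on nodes: the family $[\kappa]^{\le m}$ of subsets of size at most $m$ is closed in $2^\kappa$, hence compact, while the family of all finite subsets of an infinite $\kappa$ is not closed in $2^\kappa$. Condition (1) must change accordingly.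

## The principle $(G_\kappa)$

For a set $D$ let $T_D$ be the set of finite sequences $t=\langle(m_j,a_j):j<k\rangle$ with $k<\omega$, $m_j\in\omega$, $a_j\subset D$ and $|a_j|\le m_j$. Write $|t|=k$, $m_j(t)=m_j$, $a_j(t)=a_j$, and $m(t)=\langle m_j:j<k\rangle\in\omega^{<\omega}$. If $D$ is countable, so is $T_D$.

Let $\kappa$ be an uncountable cardinal and let $E=\omega_1$. Suppose that to each $e\in E$ we assign $m_k(e)\in\omega$ and $a_k(e)\subset\kappa$ for all $k<\omega$. Put $m(e)=\langle m_k(e):k<\omega\rangle$. The sets $a_k(e)$ may be infinite.

**Definition (good, task, realize).** For $D\subset\kappa$, the index $e$ is $D$-good if $|a_k(e)\cap D|\le m_k(e)$ for all $k$. In that case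
$$e[D,k]:=\langle(m_j(e),\,a_j(e)\cap D):j<k\rangle\in T_D\qquad(k<\omega).$$
A task is a pair $(D,h)$ with $D\subset\kappa$ countable and $h\colon T_D\to[D]^{<\omega}\times\omega$. We say that $e$ realizes $(D,h)$ if $e$ is $D$-good and, for some $k$, writing $h(e[D,k])=(F,n)$, we have $F\subset a_k(e)$ and $n\le m_k(e)$.

For example, let $D=\{\xi\}$ and $h(t)=(\{\xi\},5)$ for all $t$. Then $e$ realizes $(D,h)$ if and only if $m_k(e)\ge1$ whenever $\xi\in a_k(e)$, and there is $k$ with $\xi\in a_k(e)$ and $m_k(e)\ge5$. For $D=\emptyset$ a task is just a function $h\colon\omega^{<\omega}\to\omega$, up to notation, and realizing it is the condition in (1).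

**Definition (the principle $(G_\kappa)$).** There is an assignment as above such that

* (G1) the map $e\mapsto m(e)$ is injective;
* (G2) for every task $(D,h)$, all but countably many $e\in E$ realize $(D,h)$.

Realization of $(D,h)$ depends only on the sequence $m(e)$ and the sets $a_k(e)\cap D$. This is used constantly below.

*CH implies $(G_{\omega_1})$.* There are $\omega_1^\omega\cdot\mathfrak c=\omega_1$ tasks; enumerate them as $(D_\alpha,h_\alpha)$, $\alpha<\omega_1$. At stage $\alpha$ list $\{\beta:\beta\le\alpha\}$ as $\{\beta_k:k<\omega\}$ and define $m_k(\alpha),a_k(\alpha)$ by recursion on $k$: put $t_k=\langle(m_j(\alpha),a_j(\alpha)\cap D_{\beta_k}):j<k\rangle$ and $(F,n)=h_{\beta_k}(t_k)$, then $a_k(\alpha)=F$, and choose $m_k(\alpha)\ge\max(n,|F|)$ different from $m_k(\beta_k)$ if $\beta_k<\alpha$. As $|a_j(\alpha)|\le m_j(\alpha)$ throughout, $\alpha$ is $D$-good for every $D$, so $t_k$ lies in $T_{D_{\beta_k}}$, and $\alpha$ realizes $(D_{\beta_k},h_{\beta_k})$ at $k$. Thus every $e\ge\alpha$ realizes $(D_\alpha,h_\alpha)$.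

As we shall see, $(G_\kappa)$ gives a space whose subsets of size $<\kappa$ are scattered. So $(G_{\omega_1})$ takes care of countable subsets only. For the question under CH we need $\kappa=\omega_2$, and there the recursion stops for a definite reason. It produces finite sets $a_k(e)$. If all the sets $a_k(e)$ are countable and $\kappa\ge\omega_2$, then $\bigcup_{e,k}a_k(e)$ has size at most $\omega_1$ and misses some $\xi<\kappa$, and no $e$ realizes the task $D=\{\xi\}$, $h(t)=(\{\xi\},0)$. So some $a_k(e)$ must be uncountable. Such an $e$ fails to be $D$-good for each countably infinite $D\subset a_k(e)$. This does not contradict (G2), which allows countably many exceptions for each $D$, but it means that $e$ cannot be completed at its own stage. The forcing below lets the sets $a_k(e)$ keep growing, outside the part of $\kappa$ already looked at.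

There is also an upper limit on $\kappa$.

**Lemma 3.** $(G_\kappa)$ implies $\kappa\le2^{\omega_1}$.

This follows from (K1) and Proposition 1 below: if $\kappa>2^{\omega_1}$, the space of Proposition 1 contradicts (K1). It can also be checked directly. Suppose $\kappa>2^{\omega_1}$ and map $\xi<\kappa$ to $\{(e,k)\in\omega_1\times\omega:\xi\in a_k(e)\}$. There are $2^{\omega_1}$ possible values, so some fibre is infinite; let $D$ be a countably infinite subset of it. Then each $a_k(e)\cap D$ is either $\emptyset$ or $D$. If $e$ is $D$-good, then $a_k(e)\cap D$ is finite, so it is empty for all $k$. Fix $\xi\in D$ and let $h(t)=(\{\xi\},0)$ for all $t\in T_D$. No $e$ realizes $(D,h)$, contradicting (G2).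

## The topology on $T_\kappa\sqcup E$

**Proposition 1.** If $(G_\kappa)$ holds ($\kappa$ uncountable), there is a Lindelöf Tychonoff space $X$ that is not functionally countable and in which every subset of cardinality $<\kappa$ is scattered.

The proof takes this section and the next. Fix an assignment witnessing $(G_\kappa)$.

**Step 1: the space.** We define $X$ by declaring clopen sets. Let $X=T_\kappa\sqcup E$ and put $|e|=\omega$ for $e\in E$. For $\sigma\in\omega^{<\omega}$, $k=|\sigma|$ and $\xi<\kappa$ let
$$M_\sigma=\{x\in X:\sigma\subseteq m(x)\},\qquad H_{\sigma,\xi}=\{x\in M_\sigma:|x|=k\ \text{ or }\ (|x|>k\text{ and }\xi\in a_k(x))\}.$$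
The sets $M_\sigma$, $H_{\sigma,\xi}$, $\{e\}$ ($e\in E$) and their complements form a subbase of the topology. A node that stops at level $k$ is treated as if its next set were all of $\kappa$; this is the clause "$|x|=k$". If $x\in M_\sigma$ and $j<k=|\sigma|$, then $|x|>j$, and so
$$x\in H_{\sigma\restriction j,\xi}\iff \xi\in a_j(x)\qquad(x\in M_\sigma,\ j<|\sigma|). \tag{2}$$

**Step 2: $X$ is Tychonoff.** All subbasic sets are clopen, so $X$ has a base of clopen sets, and it suffices to separate points by clopen sets. Points of $E$ are clopen singletons. Let $t\ne t'$ in $T_\kappa$. If $m(t)\ne m(t')$, then one of the two sequences is not an initial segment of the other. If $m(t)\not\subseteq m(t')$, the set $M_{m(t)}$ contains $t$ and not $t'$; otherwise $M_{m(t')}$ contains $t'$ and not $t$. If $m(t)=m(t')=\sigma$, pick $j$ and $\xi\in a_j(t)\triangle a_j(t')$; by (2), $H_{\sigma\restriction j,\xi}$ contains exactly one of $t,t'$.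

**Step 3: neighbourhoods of nodes.** We need an explicit local base at $t\in T_\kappa$. Let $|t|=k$ and $m(t)=\sigma$. For finite $F,G\subset\kappa$ and $n<\omega$ let $N(t;F,G,n)$ be the set of all $x\in M_\sigma$ such that

* (a) $a_j(t)\subset a_j(x)$ and $a_j(x)\cap G\subset a_j(t)$ for all $j<k$;
* (b) either $|x|=k$, or $|x|>k$, $m_k(x)\ge n$ and $F\subset a_k(x)$.

By (2) and the definitions,
$$N(t;F,G,n)=\Big[M_\sigma\cap\bigcap_{j<k}\Big(\bigcap_{\xi\in a_j(t)}H_{\sigma\restriction j,\xi}\setminus\bigcup_{\xi\in G\setminus a_j(t)}H_{\sigma\restriction j,\xi}\Big)\cap\bigcap_{\xi\in F}H_{\sigma,\xi}\Big]\setminus\bigcup_{m<n}M_{\sigma^\frown m}.$$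
Indeed, for $x\in M_\sigma$, lying in all $H_{\sigma,\xi}$ with $\xi\in F$ means that $|x|=k$ or $F\subset a_k(x)$, and avoiding $M_{\sigma^\frown m}$ for all $m<n$ means that $|x|=k$ or $m_k(x)\ge n$. The sets $a_j(t)$ are finite, so $N(t;F,G,n)$ is clopen, and it contains $t$.

*Claim.* The sets $N(t;F,G,n)\setminus E_0$, with $F,G\subset\kappa$ finite, $n<\omega$ and $E_0\subset E$ finite, form a local base at $t$. They are open and decrease as $F,G,n,E_0$ grow, so it suffices to find one inside each subbasic set containing $t$. There are five kinds.

* $t\in M_\tau$. Then $\tau\subseteq\sigma$, and $N(t;F,G,n)\subset M_\sigma\subset M_\tau$ for any $F,G,n$.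
* $t\in X\setminus M_\tau$. Then $\tau\not\subseteq\sigma$. If $\sigma$ and $\tau$ are incompatible, $M_\sigma\cap M_\tau=\emptyset$. Otherwise $\sigma\subsetneq\tau$, and $n=\tau(k)+1$ works: an $x\in N(t;F,G,n)$ has $m(x)=\sigma$ or $m_k(x)>\tau(k)$, so $x\notin M_\tau$.
* $t\in H_{\tau,\xi}$. Then $\tau\subseteq\sigma$. If $\tau=\sigma$, put $\xi$ into $F$. If $\tau=\sigma{\restriction}j$ with $j<k$, then $\xi\in a_j(t)$ by (2), and (a) with (2) gives $N(t;F,G,n)\subset H_{\tau,\xi}$.
* $t\in X\setminus H_{\tau,\xi}$. If $t\notin M_\tau$, use the second case and $H_{\tau,\xi}\subset M_\tau$. If $t\in M_\tau$, then $\tau\subseteq\sigma$, and $\tau\ne\sigma$ because $t\in H_{\sigma,\xi}$ always. So $\tau=\sigma{\restriction}j$ with $j<k$ and $\xi\notin a_j(t)$. Put $\xi$ into $G$; then (a) gives $\xi\notin a_j(x)$ for $x\in N(t;F,G,n)$.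
* $t\in X\setminus\{e\}$. Put $e$ into $E_0$.

## Why $X$ is Lindelöf, with uncountable image and scattered small subsets

**Step 4: $X$ is not functionally countable.** We code $m(x)$ by one real number. Enumerate $\omega^{<\omega}=\{\sigma_n:n<\omega\}$ without repetition and let $f=\sum_n3^{-n}\mathbf 1_{M_{\sigma_n}}$. Each $M_{\sigma_n}$ is clopen, so $f$ is a uniform limit of continuous functions, hence continuous. Since $3^{-n}>\sum_{l>n}3^{-l}$, the map $\varepsilon\mapsto\sum_n3^{-n}\varepsilon_n$ is injective on $\{0,1\}^\omega$. So $f(x)$ determines the set $\{\sigma:\sigma\subseteq m(x)\}$, and with it $m(x)$. By (G1), $f$ is injective on $E$, and $f(X)$ is uncountable.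

**Step 5: $T_\kappa$ is $\sigma$-compact.** This will reduce covers of $T_\kappa$ to countable ones. For $\sigma\in\omega^{<\omega}$ of length $k$ let
$$T^\sigma=\{t\in T_\kappa:m(t)=\sigma\},$$
which as a set is $\prod_{j<k}[\kappa]^{\le\sigma(j)}$. By Step 3 the neighbourhoods of $t$ in the subspace $T^\sigma$ have as a base the sets
$$\{x\in T^\sigma: a_j(t)\subset a_j(x)\text{ and }a_j(x)\cap G\subset a_j(t)\text{ for all }j<k\},\qquad G\subset\kappa\text{ finite};$$
clause (b) holds automatically and $E_0$ plays no role. For those $G$ that contain $\bigcup_ja_j(t)$, which suffice, this set is $\{x\in T^\sigma:a_j(x)\cap G=a_j(t)\cap G\text{ for all }j<k\}$. These are basic neighbourhoods of $t$ in the product topology, where each $[\kappa]^{\le m}$ is a subspace of $2^\kappa$. Now $[\kappa]^{\le m}$ is closed in $2^\kappa$: if $|a|>m$, choose $m+1$ elements of $a$; all sets containing these elements form a neighbourhood of $a$ disjoint from $[\kappa]^{\le m}$. So $[\kappa]^{\le m}$ is compact, $T^\sigma$ is compact, and $T_\kappa=\bigcup_\sigma T^\sigma$ is a countable union of compact sets.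

**Step 6: $X$ is Lindelöf.** By Step 5, any open cover of $X$ has a countable subfamily covering $T_\kappa$; let $O$ be its union. So it suffices to show that if $O\supset T_\kappa$ is open, then $E\setminus O$ is countable. The plan is to turn $O$ into one task.

For $t\in T_\kappa$ choose $N_t=N(t;F_t,G_t,n_t)$ and a finite $E_t\subset E$ with $N_t\setminus E_t\subset O$. By Step 5 there is a countable $C\subset T_\kappa$ with $T_\kappa\subset\bigcup_{t\in C}N_t$. Let
$$D=\bigcup_{t\in C}\Big(F_t\cup G_t\cup\bigcup_{j<|t|}a_j(t)\Big),$$
a countable subset of $\kappa$. For every $s\in T_D$ pick $t_s\in C$ with $s\in N_{t_s}$. Then $m(t_s)\subseteq m(s)$, so $|t_s|\le|s|$. Define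
$$h(s)=\begin{cases}(F_{t_s},n_{t_s})&\text{if }|t_s|=|s|,\\(\emptyset,0)&\text{if }|t_s|<|s|.\end{cases}$$
This is a task $(D,h)$.

*Claim.* If $e$ realizes $(D,h)$, then $e\in\bigcup_{t\in C}N_t$. Let $k$ witness the realization, and let $s=e[D,k]$, $t=t_s$, $l=|t|\le k$. Then $m(t)\subseteq m(s)\subseteq m(e)$, so $e\in M_{m(t)}$. For $j<l$ we have $a_j(e)\cap D=a_j(s)$, and $G_t\subset D$. Since $s\in N_t$,
$$a_j(t)\subset a_j(s)\subset a_j(e),\qquad a_j(e)\cap G_t=a_j(s)\cap G_t\subset a_j(t),$$
which is (a) for $e$ and $t$. For (b), note that $|e|=\omega>l$. If $l<k$, then $|s|>l$, and $s\in N_t$ gives $m_l(e)=m_l(s)\ge n_t$ and $F_t\subset a_l(s)\subset a_l(e)$. If $l=k$, then $h(s)=(F_t,n_t)$, and realization at $k$ gives $F_t\subset a_k(e)$ and $n_t\le m_k(e)$. In both cases (b) holds and $e\in N_t$.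

By (G2) all but countably many $e$ lie in $\bigcup_{t\in C}N_t$. Since $N_t\setminus E_t\subset O$ and $\bigcup_{t\in C}E_t$ is countable, $E\setminus O$ is countable.

**Step 7: subsets of size $<\kappa$ are scattered.** Subsets of a set of size $<\kappa$ again have size $<\kappa$, so it suffices to find an isolated point in every nonempty $S\subset X$ with $|S|<\kappa$. If $S\cap E\ne\emptyset$, any point of $S\cap E$ is isolated. Suppose $S\subset T_\kappa$. The set $\bigcup\{a_j(x):x\in S,\ j<|x|\}$ has cardinality at most $|S|\cdot\omega<\kappa$, since $\kappa$ is uncountable. Choose $\xi<\kappa$ outside it. Fix $\sigma$ with $S\cap T^\sigma\neq\emptyset$, and choose $t\in S\cap T^\sigma$ for which $\sum_{j<|\sigma|}|a_j(t)|$ is maximal; these sums are bounded by $\sum_j\sigma(j)$.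

Let $x\in S\cap N(t;\{\xi\},\emptyset,0)$. If $|x|>|\sigma|$, then (b) gives $\xi\in a_{|\sigma|}(x)$, contrary to the choice of $\xi$. So $|x|=|\sigma|$, hence $m(x)=\sigma$, and $a_j(t)\subset a_j(x)$ for all $j<|\sigma|$ by (a). By maximality all these inclusions are equalities, and $x=t$. So $t$ is isolated in $S$. This proves Proposition 1. $\blacksquare$

The bound $|a_j|\le m_j$ was used twice: for compactness in Step 5 and for the maximum in Step 7.

## Countable approximations: a $\sigma$-closed poset with the $\omega_2$-chain condition

We recall the textbook facts about forcing that we use. A poset is $\sigma$-closed if every decreasing $\omega$-sequence has a lower bound; such a poset adds no new $\omega$-sequences of elements of $V$, so it preserves $\omega_1$ and adds no reals. It has the $\omega_2$-c.c. if each antichain has size at most $\omega_1$; then it preserves all cardinals $\ge\omega_2$. Finally, the $\Delta$-system lemma under CH: if $\langle D_\alpha:\alpha<\omega_2\rangle$ are countable sets, there are $A\subset\omega_2$ of size $\omega_2$ and a set $R$ with $D_\alpha\cap D_\beta=R$ for all distinct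 $\alpha,\beta\in A$. (If some set occurs $\omega_2$ times, it serves as the root; otherwise there are $\omega_2$ different sets and the usual lemma applies.)

**Proposition 2.** Assume CH and let $\kappa\ge\omega_2$ be a cardinal. There is a $\sigma$-closed poset $P$ with the $\omega_2$-c.c. forcing $(G_\kappa)$. Hence $P$ preserves cardinals and CH.

**Step 1: the poset.** A condition decides, for countably many $e$, the sequence $m(e)$ and the trace of the sets $a_k(e)$ on a countable set, and it promises that all later $e$ will realize countably many given tasks. Formally, conditions are $p=(D_p,\delta_p,m^p,a^p,\Phi_p)$, where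

* $D_p\subset\kappa$ is countable and $\delta_p<\omega_1$;
* $m^p\colon\delta_p\times\omega\to\omega$, with $i\mapsto m^p(i,\cdot)$ injective;
* $a^p\colon\delta_p\times\omega\to\mathcal P(D_p)$;
* $\Phi_p$ is a countable set of tasks $(D,h)$ with $D\subset D_p$.

For $i<\delta_p$ and a task $(D,h)$ with $D\subset D_p$, "$i$ realizes $(D,h)$ in $p$" is defined as before, using $m^p(i,\cdot)$ and $a^p(i,\cdot)$. Let $q\le p$ if

* $D_q\supset D_p$, $\delta_q\ge\delta_p$, $m^q\supset m^p$ and $\Phi_q\supset\Phi_p$;
* $a^q(i,k)\cap D_p=a^p(i,k)$ for all $i<\delta_p$ and $k<\omega$;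
* every $i\in[\delta_p,\delta_q)$ realizes in $q$ every $(D,h)\in\Phi_p$.

So an old set $a(i,k)$ may grow, but only outside $D_p$.

**Step 2: realization persists, and $\le$ is transitive.** If $i<\delta_q$ realizes $(D,h)$ in $q$, with $D\subset D_q$, and $r\le q$ in the sense of the first two clauses, then $m^r(i,\cdot)=m^q(i,\cdot)$ and $a^r(i,k)\cap D=a^q(i,k)\cap D$, so $i$ realizes $(D,h)$ in $r$. Now let $r\le q\le p$. For $i<\delta_p$ we have $a^r(i,k)\cap D_p=a^r(i,k)\cap D_q\cap D_p=a^q(i,k)\cap D_p=a^p(i,k)$. Let $i\in[\delta_p,\delta_r)$ and $(D,h)\in\Phi_p$. If $i<\delta_q$, then $i$ realizes $(D,h)$ in $q$, hence in $r$. If $i\ge\delta_q$, then $i$ realizes $(D,h)$ in $r$ because $(D,h)\in\Phi_q$. So $r\le p$.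

**Step 3: $P$ is $\sigma$-closed.** This keeps $\omega_1$ and ensures that no new tasks appear. Given $p_0\ge p_1\ge\cdots$, let $r$ be the coordinatewise union: $D_r=\bigcup_nD_{p_n}$, $\delta_r=\sup_n\delta_{p_n}$, $m^r=\bigcup_nm^{p_n}$, $\Phi_r=\bigcup_n\Phi_{p_n}$, and
$$a^r(i,k)=\bigcup\{a^{p_n}(i,k):i<\delta_{p_n}\}.$$
Any two indices below $\delta_r$ lie below some $\delta_{p_n}$, so $i\mapsto m^r(i,\cdot)$ is injective and $r$ is a condition. Let $i<\delta_{p_n}$. For $l\ge n$ we have $a^{p_l}(i,k)\cap D_{p_n}=a^{p_n}(i,k)$, and for $l<n$ with $i<\delta_{p_l}$ we have $a^{p_l}(i,k)\subset a^{p_n}(i,k)$. So $a^r(i,k)\cap D_{p_n}=a^{p_n}(i,k)$. If $i\in[\delta_{p_n},\delta_r)$, then $i<\delta_{p_l}$ for some $l>n$, so $i$ realizes all members of $\Phi_{p_n}$ in $p_l$, and by persistence in $r$. Hence $r\le p_n$ for all $n$.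

**Step 4: $P$ has the $\omega_2$-c.c.** This keeps the cardinals from $\omega_2$ on. Given $\omega_2$ conditions, we may assume by the $\Delta$-system lemma that the sets $D_p$ form a $\Delta$-system with a countable root $R$. There are only $\omega_1\cdot2^\omega=\omega_1$ possibilities for
$$\big(\delta_p,\ m^p,\ \langle a^p(i,k)\cap R\rangle_{i<\delta_p,\,k<\omega}\big),$$
so two of the conditions, $p$ and $q$, agree on these data. Let
$$r=(D_p\cup D_q,\ \delta_p,\ m^p,\ a^r,\ \Phi_p\cup\Phi_q),\qquad a^r(i,k)=a^p(i,k)\cup a^q(i,k).$$
This is a condition. Since $a^q(i,k)\subset D_q$ and $D_p\cap D_q=R$, we have $a^q(i,k)\cap D_p=a^q(i,k)\cap R=a^p(i,k)\cap R\subset a^p(i,k)$. Hence $a^r(i,k)\cap D_p=a^p(i,k)$, and in the same way $a^r(i,k)\cap D_q=a^q(i,k)$. There are no indices in $[\delta_p,\delta_r)$, so no promise is tested, and $r\le p,q$. This amalgamation, in which old sets grow outside $D_p$, is what the recursion under CH could not do.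

**Step 5: density of new points of $\kappa$ and of new tasks.** We want every task to be promised at some stage. Let $(D,h)$ be a task and $p\in P$. Enlarge $D_p$ to $D_p\cup D$, leaving the other entries unchanged; the trace of $a^p(i,k)$ on $D_p$ does not change. Then add $(D,h)$ to $\Phi_p$. No new indices appear, so the result is an extension $q\le p$ with $(D,h)\in\Phi_q$.

**Step 6: adding one index.** This is the diagonal recursion from before, and it shows that the promises can be kept. Let $p\in P$ and $\delta=\delta_p$; we find $q\le p$ with $\delta_q=\delta+1$, $D_q=D_p$ and $\Phi_q=\Phi_p$. Choose tasks $(D^l,h^l)$, $l<\omega$, with $D^l\subset D_p$ and $\Phi_p\subset\{(D^l,h^l):l<\omega\}$; repetitions are allowed, and if $\Phi_p=\emptyset$ take arbitrary such tasks. Choose countable ordinals $i_k$ with $\delta\subset\{i_k:k<\omega\}$. By recursion on $k$ let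
$$t_k=\langle(m(\delta,j),\,a(\delta,j)\cap D^k):j<k\rangle,\qquad (F,n)=h^k(t_k),\qquad a(\delta,k)=F,$$
and let $m(\delta,k)\ge\max(n,|F|)$ be different from $m^p(i_k,k)$ if $i_k<\delta$. Always $|a(\delta,j)|\le m(\delta,j)$, so $t_k\in T_{D^k}$, the recursion makes sense, and $\delta$ is $D^l$-good for every $l$. Also $a(\delta,k)\subset D^k\subset D_p$. The index $\delta$ realizes $(D^l,h^l)$ at $k=l$, by construction. For $i<\delta$, say $i=i_k$, the rows $m(\delta,\cdot)$ and $m^p(i,\cdot)$ differ at $k$. So adding the row $\delta$ to $p$ gives a condition $q\le p$.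

**Step 7: $\{p:\delta_p>i\}$ is dense for every $i<\omega_1$.** Given $p$, construct a decreasing sequence $\langle p_\alpha:\alpha\le i+1\rangle$ with $p_0=p$ and $\delta_{p_\alpha}\ge\alpha$. At successors use Step 6. At a limit $\alpha\le i+1$, choose a cofinal $\omega$-sequence in $\alpha$ and let $p_\alpha$ be the union, as in Step 3, of the corresponding conditions. It lies below all earlier ones, and $\delta_{p_\alpha}\ge\alpha$. Then $p_{i+1}\le p$ and $\delta_{p_{i+1}}>i$.

**Step 8: the generic assignment.** Let $G$ be $P$-generic. For $e<\omega_1$ put
$$m_k(e)=m^q(e,k)\ \text{ for any } q\in G \text{ with } e<\delta_q,\qquad a_k(e)=\bigcup\{a^q(e,k):q\in G,\ e<\delta_q\}.$$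
By Step 7 such $q$ exist, and $m_k(e)$ does not depend on $q$ because elements of $G$ are compatible. Moreover
$$a_k(e)\cap D_q=a^q(e,k)\qquad\text{whenever }q\in G,\ e<\delta_q. \tag{3}$$
Indeed, if $q'\in G$ with $e<\delta_{q'}$ and $r\in G$ extends $q$ and $q'$, then $a^{q'}(e,k)\cap D_q\subset a^r(e,k)\cap D_q=a^q(e,k)$.

Clause (G1): given $e\ne e'$, take $q\in G$ with $e,e'<\delta_q$; the rows of $m^q$ are different. Clause (G2): let $(D,h)$ be a task in $V[G]$. Both $D$ and $h$ can be coded by $\omega$-sequences of elements of $V$, and $T_D$ is the same in $V$ and $V[G]$. As $P$ is $\sigma$-closed, $D,h\in V$, and $(D,h)$ is a task there. By Step 5 there is $p\in G$ with $(D,h)\in\Phi_p$. Let $e\ge\delta_p$. Take $q\in G$ with $q\le p$ and $e<\delta_q$. Then $e$ realizes $(D,h)$ in $q$, and by (3) and $D\subset D_q$ the index $e$ realizes $(D,h)$. So all $e\ge\delta_p$ realize $(D,h)$.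

**Step 9: cardinals and CH.** By $\sigma$-closedness $\omega_1$ is preserved and no reals are added, so CH is preserved. By the $\omega_2$-c.c. all cardinals $\ge\omega_2$ are preserved. This proves Proposition 2. $\blacksquare$

**Proof of Theorem A.** Apply Proposition 2 with $\kappa=\omega_2$ over a model of ZFC+CH. The extension has the same cardinals and satisfies CH and $(G_{\omega_2})$. Proposition 1, applied there, gives a Lindelöf space $X$ that is not functionally countable and in which every subset of size $<\omega_2$, that is, of size $\le\omega_1=\mathfrak c$, is scattered. $\blacksquare$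

## Cohen reals and the values of $\mathfrak c$ and $2^{\omega_1}$

For Theorem B we force $(G_\kappa)$ first, with $2^{\omega_1}=\kappa$, and then raise $\mathfrak c$ to $\lambda$ by Cohen reals, checking that the same assignment still works. Assume GCH in $V$ and let $\lambda,\kappa$ be as in Theorem B. Then $\kappa\ge\omega_2$. Under GCH, $\mu^\nu=\mu$ whenever $\mu,\nu$ are infinite cardinals with $\nu<\mathrm{cf}(\mu)$; so $\lambda^\omega=\lambda$ and $\kappa^{\omega_1}=\kappa$. Let $P$ be the poset of Proposition 2 and $V_1=V[G]$.

**Step 1: cardinal arithmetic in $V_1$.** We show $V_1\models\mathrm{CH}+2^{\omega_1}=\kappa+(G_\kappa)$. CH and $(G_\kappa)$ are Proposition 2. In $V$ there are $\kappa^\omega=\kappa$ choices for $D_p$. Given $D_p$, there are $\omega_1$ choices for $\delta_p$, at most $\mathfrak c$ for each of $m^p$ and $a^p$, and at most $\mathfrak c$ tasks $(D,h)$ with $D\subset D_p$, so at most $\mathfrak c^\omega=\omega_1$ choices for $\Phi_p$. Hence $|P|\le\kappa$. By the $\omega_2$-c.c. there are at most $\kappa^{\omega_1}$ antichains, and so at most $(\kappa^{\omega_1})^{\omega_1}=\kappa$ nice names for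 subsets of $\omega_1$. So $2^{\omega_1}\le\kappa$ in $V_1$, and $2^{\omega_1}\ge\kappa$ by Lemma 3. Also $\lambda^\omega=\lambda$ still holds in $V_1$, since no new $\omega$-sequences of ordinals were added.

**Step 2: adding $\lambda$ Cohen reals.** Force over $V_1$ with $\mathrm{Fn}(\lambda,2)$, the finite partial functions from $\lambda$ to $2$, and let $C$ be generic. This poset has size $\lambda$ and the c.c.c., so cardinals are preserved. It adds $\lambda$ distinct reals, and there are $(\lambda^\omega)^\omega=\lambda$ nice names for subsets of $\omega$; so $\mathfrak c=\lambda$ in $V_1[C]$. There are at most $(\lambda^\omega)^{\omega_1}\le\kappa^{\omega_1}$ nice names for subsets of $\omega_1$, and in $V_1$ we have $\kappa^{\omega_1}=(2^{\omega_1})^{\omega_1}=2^{\omega_1}=\kappa$. So $2^{\omega_1}\le\kappa$ in $V_1[C]$, and $2^{\omega_1}\ge\kappa$ because the subsets of $\omega_1$ from $V_1$ are still there and $\kappa$ is still a cardinal.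

**Lemma 4.** The assignment witnessing $(G_\kappa)$ in $V_1$ still witnesses $(G_\kappa)$ in $V_1[C]$.

Clause (G1) is absolute. For (G2), let $(D,h)$ be a task in $V_1[C]$. New tasks do appear now, so we must trace each one back to a task in $V_1$.

**Step 3: reduction to $D\in V_1$.** By the c.c.c. there is a set $D'\in V_1$, countable in $V_1$, with $D\subset D'\subset\kappa$. For $t'\in T_{D'}$ put
$$h'(t')=h\big(\langle(m_j(t'),\,a_j(t')\cap D):j<|t'|\rangle\big)\in[D]^{<\omega}\times\omega\subset[D']^{<\omega}\times\omega.$$
Suppose $e$ realizes $(D',h')$ at $k$. Then $e$ is $D'$-good, hence $D$-good, and $h'(e[D',k])=h(e[D,k])$ because $a_j(e)\cap D'\cap D=a_j(e)\cap D$. So $e$ realizes $(D,h)$ at $k$. It therefore suffices to treat $(D',h')$; that is, we may assume $D\in V_1$ is countable there.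

**Step 4: reduction to a countable poset.** As $T_D$ is countable in $V_1$, the c.c.c. gives a countable $I\subset\lambda$, $I\in V_1$, with $h\in V_1[C{\restriction}I]$, and $C{\restriction}I$ is generic over $V_1$ for the countable poset $Q=\mathrm{Fn}(I,2)$. Whether $e$ realizes $(D,h)$ is absolute between $V_1[C{\restriction}I]$ and $V_1[C]$, and a set that is countable in the smaller model is countable in the larger one. So it suffices to show that in $V_1[C{\restriction}I]$ all but countably many $e$ realize $(D,h)$. Let $\dot h$ be a $Q$-name for $h$, forced by every condition to be a function from $T_D$ to $[D]^{<\omega}\times\omega$.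

**Step 5: pigeonhole on $Q$.** Suppose some $p\in Q$ forces that uncountably many $e$ do not realize $(D,\dot h)$. Work in $V_1$. Let $E_1$ be the set of those $e$ for which some $p_e\le p$ forces "$e$ does not realize $(D,\dot h)$". The condition $p$ forces that every non-realizing $e$ belongs to $E_1$, so $E_1$ is uncountable. As $Q$ is countable, there are $p^*\le p$ and an uncountable $E'\subset E_1$, $E'\in V_1$, with $p_e=p^*$ for all $e\in E'$.

For each $t\in T_D$ choose, in $V_1$, a condition $q_t\le p^*$ and a pair $(F_t,n_t)$ with $q_t\Vdash\dot h(t)=(F_t,n_t)$. Let $h'(t)=(F_t,n_t)$. Then $(D,h')$ is a task in $V_1$, and by (G2) in $V_1$ all but countably many $e$ realize it. Pick $e\in E'$ realizing it, say at $k$, and let $t=e[D,k]$. Then $e$ is $D$-good, $F_t\subset a_k(e)$ and $n_t\le m_k(e)$. Since $q_t$ forces $\dot h(t)=(F_t,n_t)$, it forces that $e$ realizes $(D,\dot h)$ at $k$. But $q_t\le p^*=p_e$ forces that $e$ does not realize $(D,\dot h)$, a contradiction. This proves Lemma 4. One value of $h'$, at the single node $t=e[D,k]$, was all that had to be guessed correctly; this is why the conditions $q_t$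 for different $t$ need not be compatible. $\blacksquare$

**Proof of Theorem B.** In $V_1[C]$ we have $\mathfrak c=\lambda<\kappa=2^{\omega_1}$ by Step 2, and $(G_\kappa)$ by Lemma 4. All cardinals of $V$ are preserved by both forcings. Proposition 1, applied in $V_1[C]$, gives a Lindelöf space that is not functionally countable and in which every subset of cardinality $<\kappa=2^{\omega_1}$, in particular every subset of cardinality $\le\mathfrak c$, is scattered. $\blacksquare$
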